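\title{Automorphisms of the group of formal power series under substitution in positive characteristic}

\begin{abstract}
Let $G(K)$ be the group of formal power series $a_1x+a_2x^2+\cdots$ with $a_1\neq0$ over a field $K$, under substitution. We prove that if $K$ has characteristic $p>0$, then every automorphism of the abstract group $G(K)$ is the succession of an inner automorphism and an automorphism induced by a field automorphism of $K$. This includes all finite fields and all fields of characteristic $2$. If $K$ is perfect, every automorphism of the subgroup $N(K)$ of series with $a_1=1$ is the restriction of a unique automorphism of $G(K)$. The proof shows that the filtration of $N(K)$ by order of contact with the identity is characteristic, and then corrects a given automorphism by successive approximation. In characteristics $2$ and $3$ the leading terms of commutators do not suffice; the missing relations come from centralizers of elements of order $p$ and, for $p=2$, from the derivative.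
\end{abstract}

\section{Introduction}

Let $K$ be a field and let $G(K)$ be the set of formal power series $f=\sum_{i\ge1}a_ix^i$ with all $a_i\in K$ and $a_1\ne0$. It is a group under substitution: for $g=\sum_{i\ge1}b_ix^i$,
\[
fg=f\circ g=\sum_{i\ge1}a_i\,g(x)^i=a_1b_1x+(a_1b_2+a_2b_1^2)x^2+\cdots .
\]
Two kinds of automorphisms of $G(K)$ are visible at once. For $h\in G(K)$ there is the inner automorphism $\iota_h(f)=h^{-1}fh$, which is a change of the coordinate $x$. For $\sigma\in\operatorname{Aut}(K)$ there is the \emph{field automorphism} $\sigma_*\bigl(\sum a_ix^i\bigr)=\sum\sigma(a_i)x^i$. We call an automorphism \emph{standard} if it is the succession of an inner automorphism and a field automorphism. Since $\sigma_*\iota_h\sigma_*^{-1}=\iota_{\sigma_*(h)}$, the order of the two factors is irrelevant, and the standard automorphisms form a group. To ask whether every automorphism is standard is to ask whether the abstract group $G(K)$ remembers the field $K$ and, up to a change of coordinate, its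 action on $K[[x]]$.

The following is known. Every automorphism of $G(K)$ is standard if $K$ has characteristic $0$, and more generally if $K$ is infinite of characteristic not $2$. For more general fields there are partial results: every automorphism maps series with first coefficient $1$ to series with first coefficient $1$; every automorphism is the succession of an inner automorphism and one that maps series of the form $ax$ to series of the same form; and in characteristic not $2$ the first $k$ coefficients of a series determine the first $k$ coefficients of its image, the relation between first coefficients being a field automorphism. Of the theorem for infinite fields of characteristic not $2$, the paper \cite{AFPS} says: ``Whether this can be extended to the case of finite fields or fields of characteristic 2 remains an open question.'' The problem is thus to decide for which of the remaining fields, namely (a) finite fields of odd characteristic, (b) infinite fields of characteristic $2$, and (c)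 finite fields of characteristic $2$, every automorphism of $G(K)$ is standard. The answer is: for all of them.

\begin{theorem}\label{thm:A}
Let $K$ be any field of characteristic $p>0$. Every automorphism of $G(K)$ is the succession of an inner automorphism and a field automorphism, and the two factors are uniquely determined once their order is fixed: $\operatorname{Aut}G(K)\cong G(K)\rtimes\operatorname{Aut}(K)$.
\end{theorem}

So there is no exceptional field in case (a), in case (b), whether $K$ is perfect or not, or in case (c), not even $\mathbb F_2$. Let $N(K)$ be the normal subgroup of series with first coefficient $1$ and let $T=\{ax:a\in K^*\}$, so that $G(K)=T\,N(K)$. For perfect fields the subgroup $N(K)$ already carries all the information.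

\begin{theorem}\label{thm:B}
Let $K$ be a perfect field of characteristic $p>0$, for example a finite field. Every automorphism of the abstract group $N(K)$ is the restriction of a unique automorphism of $G(K)$, and $\operatorname{Aut}N(K)\cong G(K)\rtimes\operatorname{Aut}(K)$. For example, every automorphism of $N(\mathbb F_2)=G(\mathbb F_2)$ is inner.
\end{theorem}

No continuity is assumed in either theorem.

To see why the answer is in doubt, let $N_n$ be the subgroup of series $x+tx^{n+1}+\cdots$. The coefficient $t$ identifies $N_n/N_{n+1}$ with the additive group of $K$, and conjugation by $ax$ multiplies $t$ by $a^n$. Over an infinite field the characters $a\mapsto a^n$ of $T$ are distinct, so $T$ tells the layers $N_n/N_{n+1}$ apart. Over a field with $q$ elements they repeat with period $q-1$, and over $\mathbb F_2$ the group $T$ is trivial. One is then left with the group $N(K)$ alone, and its first approximations have too many symmetries. Over $\mathbb F_2$ the quotient $N/N_3$ is a Klein four-group,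 with six automorphisms, and standard automorphisms act on it trivially. The basic commutator formula, that $x+ax^{m+1}$ and $x+bx^{n+1}$ have commutator $x+(m-n)ab\,x^{m+n+1}+\cdots$, says nothing when $m\equiv n\pmod p$, and for $p=2,3$ it is compatible with rescalings of the layers that come from no element of $T$ (Section~\ref{sec:graded}). One might well guess that exotic automorphisms exist for small $p$ or small $K$. The theorems say that none of these symmetries lifts.

The proof has three stages. An automorphism $\phi$ of $N$ is shown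
\begin{enumerate}
\item[(I)] to preserve every $N_n$ (Sections~\ref{sec:odd} and~\ref{sec:two});
\item[(II)] to act on the layers $N_n/N_{n+1}$ as a standard automorphism does (Sections~\ref{sec:graded} and~\ref{sec:orderp});
\item[(III)] to agree with an inner automorphism to higher and higher order, once it acts trivially on the layers (Section~\ref{sec:approx}).
\end{enumerate}
We treat (II) and (III) first, because they show where the two tools that go beyond leading terms come from. The first is the centralizer of an element of order $p$, which acts on a subfield $K((z))$ of $K((x))$ and has its own commutator formula. The second, for $p=2$, is the derivative $f'$, which records exactly the coefficients of the odd powers of $x$ and obeys the chain rule (Section~\ref{sec:deriv}). None of the known results listed above is needed: the only one that enters, the invariance of $N(K)$, has a short proof in characteristic $p$, given in Section~\ref{sec:final}.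

\section{The depth filtration}\label{sec:filt}

From now on $K$ has characteristic $p>0$, and $G=G(K)$, $N=N(K)$. Congruences between integers are modulo $p$ unless another modulus is shown. Juxtaposition of group elements means composition, $1$ is the identity $x$, $f^{-1}$ is the inverse in $G$, and $f^{\circ k}$ is the $k$-fold composite; the $k$th power of $f$ in the ring $K[[x]]$ is written $f(x)^k$. We put $f^g=g^{-1}fg$ and $[f,g]=f^{-1}g^{-1}fg$, so that
\begin{equation}\label{eq:commid}
fg=gf[f,g],\qquad [fg,h]=[f,h]^g[g,h],\qquad [f,gh]=[f,h][f,g]^h .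
\end{equation}
For subgroups $A,B$, the symbol $[A,B]$ denotes the abstract subgroup generated by the commutators $[a,b]$; no closure is taken. A subgroup is \emph{characteristic} if every automorphism maps it onto itself. The symbol $O(x^k)$ stands for an element of $x^kK[[x]]$.

For $f\in N$ write $f=x+\sum_{n\ge1}t_n(f)x^{n+1}$ and let $N_n=\{f\in N:t_i(f)=0\text{ for }i<n\}$. The \emph{depth} of $f\ne1$ is the least $n$ with $t_n(f)\ne0$, and $t_n(f)$ is then its \emph{leading coefficient}. Two elementary estimates are used constantly. If $u=cx+\cdots\in G$ and $A,B\in xK[[x]]$, then $A^k-B^k=(A-B)\,O(x^{k-1})$ gives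
\begin{equation}\label{eq:lip}
u(A)-u(B)=(A-B)\bigl(c+O(x)\bigr).
\end{equation}
If $g\in N_n$ and $k\ge1$, then
\begin{equation}\label{eq:pow}
g(x)^k=x^k+k\,t_n(g)\,x^{k+n}+O(x^{k+n+1}).
\end{equation}
By \eqref{eq:lip} with $A=u^{-1}u'$ and $B=x$, two elements $u,u'\in N$ satisfy $u^{-1}u'\in N_n$ if and only if $u'-u=O(x^{n+1})$, and then $t_n(u^{-1}u')$ is the coefficient of $x^{n+1}$ in $u'-u$.

\begin{lemma}\label{lem:basic}
Let $f\in N_m$ and $g\in N_n$.
\begin{enumerate}
\item[(a)] $t_k(fg)=t_k(f)+t_k(g)$ for $k<m+n$. In particular $N_n$ is a subgroup, and $t_n\colon N_n\to K$ is a surjective homomorphism with kernel $N_{n+1}$.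
\item[(b)] $[f,g]\in N_{m+n}$ and $t_{m+n}([f,g])=(m-n)\,t_m(f)\,t_n(g)$.
\item[(c)] If $u=cx+\cdots\in G$, then $g^u\in N_n$ and $t_n(g^u)=c^n\,t_n(g)$.
\item[(d)] If $d\ge1$, $\delta\in N_{m+d}$ and $\epsilon\in N_{n+d}$, then $[f\delta,g\epsilon]\equiv[f,g]\,[f,\epsilon]\,[\delta,g]$ modulo $N_{m+n+d+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $f=x+F$, $g=x+F_1$. Then $fg=x+F_1+F(g)$, and \eqref{eq:pow} gives $F(g)-F=(m+1)t_m(f)t_n(g)x^{m+n+1}+O(x^{m+n+2})$. This proves the formula in (a); applied to the pair $g$, $g^{-1}\in N_1$ it shows that $N_n$ is closed under inversion. Subtracting the same expression for $gf$, we find $fg-gf=(m-n)t_m(f)t_n(g)x^{m+n+1}+O(x^{m+n+2})$, and (b) follows since $[f,g]=(gf)^{-1}(fg)$. For (c), $gu=u+t_n(g)c^{n+1}x^{n+1}+O(x^{n+2})$; apply $u^{-1}=c^{-1}x+\cdots$ and use \eqref{eq:lip}. For (d), \eqref{eq:commid} gives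
\[
[f\delta,g\epsilon]=[f,\epsilon]^\delta\,[\delta,\epsilon]\,\bigl([f,g]^\delta\,[\delta,g]\bigr)^\epsilon .
\]
By (b), the elements $[f,\epsilon]$ and $[\delta,g]$ lie in $N_{m+n+d}$, which is central in $N$ modulo $N_{m+n+d+1}$, while $[\delta,\epsilon]$, $[[f,g],\delta]$ and $[[f,g],\epsilon]$ lie in $N_{m+n+d+1}$.
\end{proof}

Thus the $N_n$ are normal in $G$, and depth and leading coefficient are invariant under conjugation in $N$. The cosets of the $N_n$ define the $x$-adic topology on $N$; it makes $N$ a complete topological group. In particular, if the depths of $h_1,h_2,\dots$ tend to infinity, the products $h_k\cdots h_1$ and $h_1\cdots h_k$ converge. The topology is used only to construct elements; automorphisms are never assumed to respect it.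

All uniqueness statements come from the next lemma.

\begin{lemma}\label{lem:unique}
\begin{enumerate}
\item[(a)] The centralizer $C_G(N)$ is trivial.
\item[(b)] An automorphism $\beta$ of $G$ that fixes every element of $N$ is the identity.
\item[(c)] If $\iota_u\sigma_*$ fixes every element of $N$, then $u=1$ and $\sigma=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $u=cx+\cdots$ centralizes $N$, Lemma~\ref{lem:basic}(c) with $n=1$ gives $c=1$. If $u$ had depth $n$, then $[u,x+x^{n+2}]\neq1$ by Lemma~\ref{lem:basic}(b).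
(b) For $u\in G$ and $f\in N$ we have $f^u=\beta(f^u)=f^{\beta(u)}$, so $\beta(u)u^{-1}\in C_G(N)=1$.
(c) Let $u=cx+\cdots$. Comparing $t_1$ gives $c\,\sigma(t)=t$ for all $t\in K$. So $c=1$, $\sigma=1$, and $u\in C_G(N)=1$.
\end{proof}

\section{The action on leading coefficients}\label{sec:graded}

Suppose that $\phi$ preserves every $N_n$. It then induces additive bijections of the layers $N_n/N_{n+1}\cong K$, and the commutator formula ties them together. The multiplication of $K$ can be read off from it.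

\begin{lemma}\label{lem:sigma}
Let $\phi\in\operatorname{Aut}(N)$ satisfy $\phi(N_n)=N_n$ for all $n$. There are $\sigma\in\operatorname{Aut}(K)$ and $\gamma_n\in K^*$ such that $t_n(\phi(f))=\gamma_n\,\sigma(t_n(f))$ for all $n$ and $f\in N_n$, and $\gamma_{m+n}=\gamma_m\gamma_n$ whenever $m\not\equiv n$.
\end{lemma}

\begin{proof}
Let $\phi_n\colon K\to K$ be the additive bijection with $\phi_n(t_n(f))=t_n(\phi(f))$ for $f\in N_n$, and let $\gamma_n=\phi_n(1)\neq0$. Let $m\not\equiv n$. Applying $\phi$ to Lemma~\ref{lem:basic}(b) and canceling the integer $m-n$, which commutes with additive maps, we get $\phi_{m+n}(ab)=\phi_m(a)\phi_n(b)$. Hence $\gamma_{m+n}=\gamma_m\gamma_n$ and $\phi_m(a)\gamma_n=\phi_{m+n}(a)=\gamma_m\phi_n(a)$, that is, $\phi_m/\gamma_m=\phi_n/\gamma_n$. If $m\equiv n$, both maps equal $\phi_{m+1}/\gamma_{m+1}$. The common map $\sigma$ is additive and bijective, and $\gamma_3\sigma(ab)=\phi_3(ab)=\phi_1(a)\phi_2(b)=\gamma_1\gamma_2\sigma(a)\sigma(b)$ shows that it is multiplicative.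
\end{proof}

For $\iota_{cx}$ we have $\gamma_n=c^n$, and we want to show that nothing else occurs. The relations between the $\gamma_n$ leave at most one further parameter. We state this for an arbitrary abelian group, because the additive version is needed in Section~\ref{sec:approx}.

\begin{lemma}\label{lem:seq}
Let $A$ be an abelian group, written multiplicatively, and let $\gamma_n\in A$ $(n\ge1)$ satisfy $\gamma_1=1$ and $\gamma_{m+n}=\gamma_m\gamma_n$ whenever $m\not\equiv n$. Put $\lambda=\gamma_2$. If $p\ge5$, then $\gamma_n=1$ for all $n$. If $p=3$, then $\gamma_n=\lambda^{\lfloor(n+1)/3\rfloor}$. If $p=2$, then $\gamma_n=\lambda^{\lfloor n/2\rfloor}$.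
\end{lemma}

\begin{proof}
Taking one index equal to $1$ gives $\gamma_{n+1}=\gamma_n$ for $n\not\equiv1$. Let $p\ge5$. Then $\gamma_5=\gamma_4=\gamma_3=\gamma_2=\lambda$ and $\gamma_5=\gamma_2\gamma_3=\lambda^2$, so $\lambda=1$. For $n\equiv1$, $n>1$, we have $\gamma_{n+1}=\gamma_2\gamma_{n-1}=\gamma_{n-1}$, and induction finishes the case. Let $p=3$. Then $\gamma_{3j+3}=\gamma_{3j+2}$ for $j\ge0$, and $\gamma_{3j+1}=\gamma_{3j}$, $\gamma_{3j+2}=\lambda\gamma_{3j}$ for $j\ge1$; by induction $\gamma_{3j}=\gamma_{3j+1}=\lambda^j$ and $\gamma_{3j+2}=\lambda^{j+1}$. Let $p=2$. Then $\gamma_{2j+3}=\lambda\gamma_{2j+1}$ for $j\ge0$ gives $\gamma_{2j+1}=\lambda^j$, and $\gamma_{2j}=\gamma_{2j+1}$ for $j\ge1$.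
\end{proof}

For $p=2,3$ these sequences do satisfy all the relations, for every $\lambda$: the exponent $\lfloor n/2\rfloor$ is additive on a pair of an even and an odd index, and $\lfloor(n+1)/3\rfloor$ is additive on pairs with residues $\{0,1\}$, $\{0,2\}$, $\{1,2\}$ modulo $3$. So Lemma~\ref{lem:basic}(b) alone cannot exclude them. What is needed is a formula for a commutator $[g,g']$ with depths congruent modulo $p$. In general its leading term depends on further coefficients of $g$ and $g'$, over which we have no control. The idea is to find a subgroup, recognizable in the abstract group, in which the leading terms suffice again.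

\begin{example}\label{ex:main}
Let $p=2$, $v=x/(1+x)$ and $w=1/x$. Then $w\circ v=w+1$, so $v$ has order $2$ and depth $1$. The element $w^2+w$ is fixed by $w\mapsto w+1$, so $z=1/(w^2+w)=x^2/(1+x)$ satisfies $z\circ v=z$. For a series $S=bZ^j+\cdots$ with $j\ge1$, $b\neq0$, put
\[
g_S=\frac{x}{1+xS(z)}=x+bx^{2j+2}+\cdots,\qquad\text{so that}\qquad w\circ g_S=w+S(z).
\]
Then $w\circ g_S\circ v=w+1+S(z)=w\circ v\circ g_S$, so $g_S$ commutes with $v$; Lemma~\ref{lem:cent} will show that every element $\neq1$ of $C=C_N(v)\cap N_2$ is of this form. Now $g_S$ acts on the fixed field $K((z))$ of $v$: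
\[
\frac1{z\circ g_S}=(w+S(z))^2+(w+S(z))=\frac1z+S(z)+S(z)^2,
\]
that is, $z\circ g_S=\zeta_S(z)$ with $\zeta_S=Z/(1+Z(S+S^2))=Z+bZ^{j+2}+\cdots$. The map $g_S\mapsto\zeta_S$ is a homomorphism of $C$ into $N$ that keeps leading coefficients and turns depth $2j+1$ into depth $j+1$. Take $g,g'\in C$ of depths $5$ and $3$ with leading coefficients $b,b'$. In $N$, Lemma~\ref{lem:basic}(b) only says that the coefficient of $[g,g']$ at depth $8$ vanishes. But the images have depths $3$ and $2$, so their commutator has depth $5$ and leading coefficient $bb'$. Translating back, $[g,g']$ has depth $9$ and leading coefficient $bb'$. If an automorphism fixes $v$ and multiplies $t_n$ by $\gamma_n=\lambda^{\lfloor n/2\rfloor}$, it preserves $C$, and we obtain the new relation $\gamma_9=\gamma_5\gamma_3$, that is, $\lambda^4=\lambda^3$. Hence $\lambda=1$.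
\end{example}

The example needs two facts in general: the structure of the centralizer, and the possibility of arranging that $\phi$ fixes $v$. Both are supplied in the next section.

\section{Elements of order $p$ and their centralizers}\label{sec:orderp}

If $p\nmid r$, every series in $1+xK[[x]]$ has a unique $r$th root in $1+xK[[x]]$, and $(1+bx^n+\cdots)^{-1/r}=1-(b/r)x^n+\cdots$. In particular an element $g\in N$ is determined by $x^{-r}\circ g$. For $r\ge1$, $p\nmid r$ and $\kappa\in K^*$ let
\[
v_{r,\kappa}=x\,(1+\kappa x^r)^{-1/r},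
\]
the unique $v\in N$ with $x^{-r}\circ v=x^{-r}+\kappa$. It has order $p$, depth $r$ and leading coefficient $-\kappa/r$. Up to conjugacy there are no other elements of order $p$.

\begin{lemma}\label{lem:orderp}
An element $g\in N$ of order $p$ has depth $m$ prime to $p$ and is conjugate in $N$ to $v_{m,\kappa}$ with $\kappa=-m\,t_m(g)$.
\end{lemma}

\begin{proof}
The map $\theta\mapsto\theta\circ g$ is a continuous $K$-automorphism of order $p$ of $F=K((x))$ that preserves the valuation $\nu$ and leading terms. Its fixed field $E$ is closed, contains $K$, and $F/E$ is cyclic of degree $p$ by Artin's theorem. The norm $\pi$ of $x$ lies in $E$ and has the form $x^p+\cdots$. If $E$ contained an element of valuation prime to $p$, it would contain an element $\pi_1$ of valuation $1$, hence $K((\pi_1))=F$. So $\nu(E^*)=p\mathbb Z$.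

The additive form of Hilbert's Theorem 90 says that in a cyclic extension with generator $\tau$ every element of trace $0$ has the form $\tau\theta-\theta$. The trace of $1$ is $p=0$, so there is $\theta\in F$ with $\theta\circ g=\theta+1$. If $p\mid\nu(\theta)$, we subtract from $\theta$ an element $c\pi^k\in E$ with the same leading term; this raises $\nu(\theta)$ and keeps the equation. The process stops, since otherwise $\theta$ would be a limit of elements of $E$. So we may assume $p\nmid\nu(\theta)$. If $\nu(\theta)>0$, then $\nu(\theta\circ g-\theta)>0=\nu(1)$, which is absurd. Hence $\nu(\theta)=-m<0$ with $p\nmid m$, and extracting an $m$th root we can write $\theta=c\,x^{-m}\circ X$ with $c\in K^*$, $X\in N$. The equation $\theta\circ g=\theta+1$ becomes $x^{-m}\circ(XgX^{-1})=x^{-m}+1/c$, so $XgX^{-1}=v_{m,1/c}$. Depth and leading coefficient are invariant under conjugation in $N$, which gives the value of $\kappa$.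
\end{proof}

The centralizer of $v=v_{r,\kappa}$ acts on the fixed field of $v$, and we need a uniformizer of that field. In the coordinate $w=x^{-r}$ the element $v$ is the translation by $\kappa$, with invariant $w^p-\kappa^{p-1}w$. This has valuation $-rp$, so we take its $(-r)$th root.

\begin{lemma}\label{lem:cent}
Let $v=v_{r,\kappa}$ and $C=C_N(v)\cap N_{r+1}$.
\begin{enumerate}
\item[(a)] For each $j\ge0$ and $c\in K^*$, $C_N(v)$ contains an element of depth $r+pj$ with leading coefficient $c$.
\item[(b)] Each $g\neq1$ in $C$ has depth $r+pj$ for some $j\ge1$.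
\item[(c)] Let $i,j\ge1$, $g\in C\cap N_{r+pi}$, $g'\in C\cap N_{r+pj}$. Then $[g,g']\in C\cap N_{r+p(r+i+j)}$ and
\[
t_{r+p(r+i+j)}([g,g'])=-\kappa^{p-1}(i-j)\,t_{r+pi}(g)\,t_{r+pj}(g').
\]
\item[(d)] If moreover $e\ge1$, $\delta\in C\cap N_{r+p(i+e)}$ and $\delta'\in C\cap N_{r+p(j+e)}$, then $[g\delta,g'\delta']=[g,g']\rho$ with $\rho\in C\cap N_{r+p(r+i+j+e)}$ and, with $t$ denoting the coefficients at the depths indicated,
\[
t(\rho)=-\kappa^{p-1}\bigl\{(i-j-e)\,t(g)\,t(\delta')+(i+e-j)\,t(\delta)\,t(g')\bigr\}.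
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Let $w=x^{-r}$ and $z=x^p(1-\kappa^{p-1}x^{r(p-1)})^{-1/r}$, so that $z^{-r}=w^p-\kappa^{p-1}w$. Since $(w+\kappa)^p-\kappa^{p-1}(w+\kappa)=w^p-\kappa^{p-1}w$, the series $z\circ v$ and $z$ have the same $(-r)$th power and the same leading term $x^p$; hence $z\circ v=z$. As $\nu(z)=p$, the elements $1,x,\dots,x^{p-1}$ form a basis of $K((x))$ over $K((z))$. The fixed field of $v$ contains $K((z))$ and $K((x))$ has degree $p$ over it, so it equals $K((z))$.

For $g\in N$ put $s_g=w\circ g-w$. Then $w\circ g\circ v=w+\kappa+s_g\circ v$ and $w\circ v\circ g=w+s_g+\kappa$, so $g\in C_N(v)$ if and only if $s_g\in K((z))$. For $s\in K[[z]]$ the element $g=x(1+x^rs)^{-1/r}$ has $s_g=s$, and if $s=bz^j+\cdots$ with $b\ne0$, it has depth $r+pj$ and leading coefficient $-b/r$. This proves (a). If $g\in N_{r+1}$, then $s_g=O(x)$; so for $g\in C$ we have $s_g\in zK[[z]]$ and $g=x(1+x^rs_g)^{-1/r}$, which proves (b).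

Let $g\in C$ and $s_g=S(z)$ with $S\in ZK[[Z]]$. Then
\[
(z\circ g)^{-r}=(w+S(z))^p-\kappa^{p-1}(w+S(z))=z^{-r}+S(z)^p-\kappa^{p-1}S(z),
\]
so $z\circ g=\zeta_g\circ z$ with $\zeta_g=Z\bigl(1+Z^r(S^p-\kappa^{p-1}S)\bigr)^{-1/r}\in N$. From $z\circ g\circ g'=\zeta_g\circ z\circ g'=\zeta_g\circ\zeta_{g'}\circ z$ we see that $g\mapsto\zeta_g$ is a homomorphism $C\to N$. If $S=bZ^j+\cdots$ with $b\ne0$, then, because $j\ge1$, the leading term of $S^p-\kappa^{p-1}S$ is $-\kappa^{p-1}bZ^j$, so $\zeta_g$ has depth $r+j$ and leading coefficient $\kappa^{p-1}b/r$. Consequently, for $g\in C$ and $j\ge1$,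
\[
g\in N_{r+pj}\iff\zeta_g\in N_{r+j},\qquad\text{and then}\qquad t_{r+j}(\zeta_g)=-\kappa^{p-1}t_{r+pj}(g).
\]
Apply Lemma~\ref{lem:basic}(b) to $\zeta_g\in N_{r+i}$ and $\zeta_{g'}\in N_{r+j}$. The commutator $\zeta_{[g,g']}$ lies in $N_{r+(r+i+j)}$ with coefficient $(i-j)\kappa^{2(p-1)}t(g)t(g')$ there, and dividing by $-\kappa^{p-1}$ gives (c). In (d), Lemma~\ref{lem:basic}(d) gives $\zeta_\rho\equiv[\zeta_g,\zeta_{\delta'}][\zeta_\delta,\zeta_{g'}]$ modulo $N_{r+(r+i+j+e)+1}$, and the same translation gives the formula.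
\end{proof}

The sum of the depths of $g$ and $g'$ in (c) is $2r+p(i+j)$, and the commutator lies $r(p-1)$ steps deeper. This shift is what contradicts the exotic sequences.

To use $C$ we replace $\phi$ by its composite with an inner automorphism so that $v$ becomes fixed. In Section~\ref{sec:approx} this must not disturb the information already gathered about $\phi$, so the conjugating element has to be deep.

\begin{lemma}\label{lem:fix}
Let $1\le r<p$, $e\ge0$, $v=v_{r,\kappa}$, and let $v'\in N$ have order $p$ and satisfy $v^{-1}v'\in N_{r+e+1}$. Then $v'=h^{-1}vh$ for some $h\in N_{e+1}$.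
\end{lemma}

\begin{proof}
If $v'=v$ take $h=1$; assume $v'\neq v$. The element $v'$ has the depth and leading coefficient of $v$, so $v'=h^{-1}vh$ with $h\in N$ by Lemma~\ref{lem:orderp}, and $h\notin C_N(v)$. Suppose that the depth of $h$ is congruent to $r$. Since $r<p$, it has the form $r+pj$ with $j\ge0$, and by Lemma~\ref{lem:cent}(a) there is $g\in C_N(v)$ of the same depth with opposite leading coefficient. Replacing $h$ by $gh$ raises the depth and keeps the equation $v'=h^{-1}vh$. If this could be repeated forever, we would have $g_k\cdots g_1h\to1$ with $g_i\in C_N(v)$, so $h^{-1}$ would lie in the closed subgroup $C_N(v)$. Hence we reach an $h$ of depth $e'\not\equiv r$. Then $v^{-1}v'=[v,h]$ has depth exactly $r+e'$ by Lemma~\ref{lem:basic}(b), so $e'\ge e+1$.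
\end{proof}

We can now complete stage (II).

\begin{proposition}\label{prop:normal}
Let $\phi\in\operatorname{Aut}(N)$ satisfy $\phi(N_n)=N_n$ for all $n$. There are $\sigma\in\operatorname{Aut}(K)$ and $a\in K^*$ such that $\psi=\iota_{ax}\sigma_*^{-1}\phi$ satisfies $t_n(\psi(f))=t_n(f)$ for all $n$ and all $f\in N_n$.
\end{proposition}

\begin{proof}
Take $\sigma,\gamma_n$ from Lemma~\ref{lem:sigma} and $a=\sigma^{-1}(\gamma_1)^{-1}$. By Lemma~\ref{lem:basic}(c), $\psi$ multiplies $t_n$ on $N_n$ by $\gamma_n'=a^n\sigma^{-1}(\gamma_n)$. These numbers satisfy the hypotheses of Lemma~\ref{lem:seq}, which finishes the proof for $p\ge5$. Let $p\in\{2,3\}$ and $\lambda=\gamma_2'$. We must show $\lambda=1$; in both cases $\gamma'_{1+pj}=\lambda^j$.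

Let $v=v_{1,1}$. Since $\gamma_1'=1$, we have $v^{-1}\psi(v)\in N_2$, and Lemma~\ref{lem:fix} with $e=0$ gives $h\in N$ such that $\psi_1=\iota_h^{-1}\psi$ fixes $v$. It acts on the layers as $\psi$ does, and it preserves $C=C_N(v)\cap N_2$. Choose $g,g'\in C$ of depths $1+2p$ and $1+p$ with leading coefficients $1$. By Lemma~\ref{lem:cent}(c), $[g,g']\in N_{1+4p}$ has coefficient $-1$ at depth $1+4p$, so $\psi_1([g,g'])$ has coefficient $-\lambda^4$ there. The same lemma applied to $\psi_1(g),\psi_1(g')\in C$, with leading coefficients $\lambda^2$ and $\lambda$, gives $-\lambda^3$. Hence $\lambda=1$.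
\end{proof}

\section{The derivative in characteristic $2$}\label{sec:deriv}

For $p=2$ the centralizers above contain only elements of odd depth, and Lemma~\ref{lem:basic}(b) vanishes on two elements of even depth. A second tool is needed for the coefficients $t_{2j}$. These are exactly the coefficients that survive differentiation. In this section $p=2$. For $f\in N$ define series in a new variable $y$, to be thought of as $x^2$, by
\[
\alpha_f(y)=1+\sum_{j\ge1}t_{2j}(f)\,y^j,\qquad \hat f(y)=y+\sum_{n\ge1}t_n(f)^2\,y^{n+1},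
\]
so that $f'(x)=\alpha_f(x^2)$ and $f(x)^2=\hat f(x^2)$. Products and powers of series in $y$ are always taken in the ring $K[[y]]$. For $h,f\in N$ put
\[
\Delta(h,f)=\alpha_h(\hat f)-\alpha_h .
\]
An \emph{odd series} is an element of $N\cap xK[[x^2]]$; for it $t_n=0$ for all odd $n$.

\begin{lemma}\label{lem:alpha}
Let $p=2$ and $f,g,h\in N$.
\begin{enumerate}
\item[(a)] $\widehat{fg}=\hat f\circ\hat g$ and $\alpha_{fg}=\alpha_f(\hat g)\,\alpha_g$.
\item[(b)] If $f\in N_k$ and $i,j\ge1$, then $\hat f^{\,j}=y^j+j\,t_k(f)^2y^{j+k}+O(y^{j+k+1})$, $\hat f^{\,2i}\in y^{2i}+i\,t_k(f)^4y^{2i+2k}+y^{2i+2k+2}K[[y^2]]$, and $\hat f^{\,4i}=y^{4i}+O(y^{4i+4k})$.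
\item[(c)] If $[h,f]\in N_e$, then
\begin{equation}\label{eq:alpha}
\alpha_{[h,f]}\equiv\Bigl(1+\frac{\Delta(h,f)}{\alpha_h}\Bigr)\Bigl(1+\frac{\Delta(f,h)}{\alpha_f}\Bigr)^{-1}\pmod{y^{e+1}}.
\end{equation}
\item[(d)] The odd series form a subgroup. If $h\in N_m$ and $f\in N_n$ are odd series with $m,n$ even, then $[h,f]\in N_{m+n+2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $f\mapsto\hat f$ applies the Frobenius homomorphism to the coefficients, so it respects substitution. The chain rule gives $(fg)'=\alpha_f(g(x)^2)\,\alpha_g(x^2)$, and $g(x)^2=\hat g(x^2)$.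

(b) The first formula is \eqref{eq:pow}. For the others, $\hat f^{\,2}=y^2+\sum_{n\ge k}t_n(f)^4y^{2n+2}\in K[[y^2]]$ and $\hat f^{\,4}=y^4+\sum_{n\ge k}t_n(f)^8y^{4n+4}$; apply \eqref{eq:pow} in the variables $y^2$ and $y^4$.

(c) Let $c=[h,f]$. Applying (a) to $hf=(fh)c$ gives $\alpha_h(\hat f)\,\alpha_f=\alpha_{fh}(\hat c)\,\alpha_c$. Since $\hat c\equiv y$ modulo $y^{e+1}$, we have $\alpha_{fh}(\hat c)\equiv\alpha_{fh}=\alpha_f(\hat h)\,\alpha_h$. Solve for $\alpha_c$.

(d) If $f=x\,A(x^2)$ and $g$ is odd, then $fg=g(x)\,A(\hat g(x^2))$ is odd. If $f$ is odd of depth $n$, then $n$ is even and $(x+t_n(f)x^{n+1})f$ is odd of greater depth; iterating, $f^{-1}$ is a limit of odd series. The coefficient of $[h,f]$ at depth $m+n$ has the even factor $m-n$, and the depth $m+n+1$ is odd.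
\end{proof}

Two consequences of (b) will be used with \eqref{eq:alpha} again and again:
\begin{enumerate}
\item[(R1)] if $h\in N_n$ and $\alpha_f=1+O(y^a)$ with $a\ge1$, then $\Delta(f,h)=O(y^{a+n})$; in particular the second factor of \eqref{eq:alpha} is always $1+O(y^{n+1})$;
\item[(R2)] if $\alpha_h=1+O(y^a)$ and $\Delta(h,f)=O(y^b)$, then $\Delta(h,f)/\alpha_h=\Delta(h,f)+O(y^{a+b})$.
\end{enumerate}
Formula \eqref{eq:alpha} says that $f$ of depth $k$ moves the term $y^j$ of $\alpha_h$ to $y^{j+k}$, that is, depth $2j$ to depth $2j+2k$, with a coefficient that is quadratic in $f$. The simplest instance is the following substitute for Lemma~\ref{lem:basic}(b).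

\begin{lemma}\label{lem:oddcomm}
Let $p=2$, let $h\in N_{2j}$ be an odd series, $q=t_{2j}(h)$, and $F_b=x+bx^3$. Then $[h,F_b]$ is an odd series in $N_{2j+4}$, and $t_{2j+4}([h,F_b])$ equals $j\,qb^2$ if $j\ge2$ and $qb^2+q^2b$ if $j=1$.
\end{lemma}

\begin{proof}
The first claim is Lemma~\ref{lem:alpha}(d). We have $\hat F_b=y+b^2y^3$ and $\alpha_{F_b}=1+by$. By Lemma~\ref{lem:alpha}(b), $\Delta(h,F_b)=jqb^2y^{j+2}+O(y^{j+3})$, and $\Delta(F_b,h)=b(\hat h-y)=bq^2y^{2j+1}+O(y^{2j+2})$. Division by $\alpha_h$ and $\alpha_{F_b}$ does not change these leading terms. Since $2j+1\ge j+3$ for $j\ge2$ and $2j+1=j+2$ for $j=1$, the coefficient of $y^{j+2}$ in \eqref{eq:alpha} is as stated.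
\end{proof}

\section{Successive approximation by inner automorphisms}\label{sec:approx}

Let $p$ be arbitrary again. For $d\ge1$ let
\[
\mathcal A_d=\{\phi\in\operatorname{Aut}(N): f^{-1}\phi(f)\in N_{n+d}\ \text{ for all $n$ and all $f\in N_n$}\}.
\]
The automorphism $\psi$ of Proposition~\ref{prop:normal} lies in $\mathcal A_1$, and $\bigcap_d\mathcal A_d=1$. The plan is to measure how far $\phi\in\mathcal A_d$ is from $\mathcal A_{d+1}$ and to show that an inner automorphism accounts for the difference.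

Elements of $\mathcal A_d$ preserve depths and leading coefficients. The set $\mathcal A_d$ is a group: it is closed under products since $f^{-1}\phi\psi(f)=f^{-1}\psi(f)\cdot\psi(f)^{-1}\phi(\psi(f))$, and for $f\in N_n$ the element $g=\phi^{-1}(f)$ lies in $N_n$ and $f^{-1}g=(g^{-1}\phi(g))^{-1}\in N_{n+d}$. For $\phi\in\mathcal A_d$ the identity $(fg)^{-1}\phi(fg)=(f^{-1}\phi(f))^g\,g^{-1}\phi(g)$ shows that $f\mapsto t_{n+d}(f^{-1}\phi(f))$ is a homomorphism $N_n\to K$. It vanishes on $N_{n+1}$, so there are additive maps $D_n=D_n^\phi\colon K\to K$ with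
\[
t_{n+d}(f^{-1}\phi(f))=D_n(t_n(f))\qquad(f\in N_n).
\]
The product formula above gives $D_n^{\phi\psi}=D_n^\phi+D_n^\psi$, and $\phi\in\mathcal A_{d+1}$ if and only if all $D_n$ vanish. For $h\in N_d$ we have $f^{-1}\iota_h(f)=[f,h]$, so $\iota_h\in\mathcal A_d$ with
\begin{equation}\label{eq:Dinner}
D_n^{\iota_h}(a)=(n-d)\,t_d(h)\,a .
\end{equation}
Let $f\in N_m$, $g\in N_n$ have coefficients $a=t_m(f)$, $b=t_n(g)$, and write $\phi(f)=f\delta$, $\phi(g)=g\epsilon$. By Lemma~\ref{lem:basic}(d), $[f,g]^{-1}\phi([f,g])\equiv[f,\epsilon][\delta,g]$ modulo $N_{m+n+d+1}$, and Lemma~\ref{lem:basic}(b) gives, for all $m,n\ge1$ and $a,b\in K$,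
\begin{equation}\label{eq:D}
(m-n)\,D_{m+n}(ab)=(m-n+d)\,D_m(a)\,b+(m-n-d)\,a\,D_n(b).
\end{equation}

\begin{lemma}\label{lem:Dshape}
Let $\phi\in\mathcal A_d$ and $c_n=D_n(1)$.
\begin{enumerate}
\item[(a)] If $p\nmid d$, there is $c\in K$ with $D_n(a)=(n-d)\,c\,a$ for all $n$ and $a$.
\item[(b)] If $p\mid d$, there is a derivation $\partial$ of $K$ with $D_n(a)=\partial(a)+c_na$, and $c_{m+n}=c_m+c_n$ for $m\not\equiv n$. If $K$ is perfect, then $\partial=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $m\equiv n$, \eqref{eq:D} reads $0=d\,(D_m(a)b-aD_n(b))$. With $m=n$, $b=1$ this gives $D_m(a)=c_ma$, and then $c_m=c_n$ for $m\equiv n$. Now \eqref{eq:D} with $n=p$, $a=b=1$ gives $mc_m=(m+d)c_m+(m-d)c_p$, so $c_m=(m-d)(-c_p/d)$.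

(b) For $m\not\equiv n$, \eqref{eq:D} reads $D_{m+n}(ab)=D_m(a)b+aD_n(b)$. Hence $c_{m+n}=c_m+c_n$ and $D_m(a)+c_na=D_{m+n}(a)=c_ma+D_n(a)$. So $a\mapsto D_n(a)-c_na$ is the same additive map $\partial$ for incongruent indices, and, passing through $m+1$, for all indices. Substituting into $D_3(ab)=D_1(a)b+aD_2(b)$ and using $c_3=c_1+c_2$ gives $\partial(ab)=\partial(a)b+a\,\partial(b)$. Since $\partial(a^p)=pa^{p-1}\partial(a)=0$, the derivation vanishes if every element of $K$ is a $p$th power.
\end{proof}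

Case (a) has the inner form \eqref{eq:Dinner}. In case (b) there are two obstacles: the derivation, and, for $p=2,3$, the additive form of the exotic sequences of Lemma~\ref{lem:seq}. We remove the latter with first-order versions of the relations found in Sections~\ref{sec:orderp} and~\ref{sec:deriv}.

\begin{lemma}\label{lem:claim1}
Let $1\le r<p$, $d=pd'$, $\mu\in K$, and let $\psi\in\mathcal A_d$ satisfy $D^\psi_{r+pj}(a)=j\mu a$ for all $j\ge0$ and $a\in K$. Then $(r-d')\mu=0$.
\end{lemma}

\begin{proof}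
Let $v=v_{r,1}$. Since $D_r^\psi=0$, we have $v^{-1}\psi(v)\in N_{r+d+1}$, so $\psi(v)=h^{-1}vh$ with $h\in N_{d+1}$ by Lemma~\ref{lem:fix}. As $\iota_h\in\mathcal A_{d+1}$, replacing $\psi$ by $\iota_h^{-1}\psi$ does not change the $D_n$. So we may assume $\psi(v)=v$, and then $\psi$ preserves $C=C_N(v)\cap N_{r+1}$. Take $g,g'\in C$ of depths $r+2p$ and $r+p$ with leading coefficients $1$, and write $\psi(g)=g\delta$, $\psi(g')=g'\delta'$. Then $\delta\in C\cap N_{r+p(2+d')}$ and $\delta'\in C\cap N_{r+p(1+d')}$ have coefficients $2\mu$ and $\mu$ at these depths. Lemma~\ref{lem:cent}(d) with $i=2$, $j=1$, $e=d'$ gives $\psi([g,g'])=[g,g']\rho$, where the coefficient of $\rho$ at depth $r+p(r+3+d')$ is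
\[
-\{(1-d')\mu+(1+d')\,2\mu\}=-(3+d')\mu .
\]
On the other hand, $[g,g']\in N_{r+p(r+3)}$ has coefficient $-1$ there by Lemma~\ref{lem:cent}(c), so the same coefficient of $\rho$ equals $D^\psi_{r+p(r+3)}(-1)=-(r+3)\mu$.
\end{proof}

For $p=3$ two values of $r$ are available, and together they force $\mu=0$. For $p=2$ there is only $r=1$, which gives nothing when $d'$ is odd. We then perturb the relation of Lemma~\ref{lem:oddcomm}. It is quadratic in the factor of depth $2$, so only the perturbation of the other factor is felt, and the resulting condition on $d'$ has the opposite parity.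

\begin{lemma}\label{lem:claim2}
Let $p=2$, $d=2d'$, $\mu\in K$, and let $\phi\in\mathcal A_d$ satisfy $D_{2j}(a)=j\mu a$ for all $j\ge1$ and $a\in K$. Then $d'\mu=0$.
\end{lemma}

\begin{proof}
Let $k$ be odd with $k\ge d'+2$, and put $F=x+x^3$, $Q=x+x^{2k+1}$, $c=[Q,F]$ and $M=k+d'+3$; note $M\le2k+1$. We compute $\alpha_{\phi(c)}$ modulo $y^M$ in two ways.

By Lemma~\ref{lem:oddcomm}, $c\in N_{2k+4}$ and $t_{2k+4}(c)=1$. We have $\alpha_Q=1+y^k$ and $\Delta(Q,F)=\hat F^k-y^k=O(y^{k+2})$, so \eqref{eq:alpha}, (R1) and (R2) give $\alpha_c\equiv1+(\hat F^k-y^k)$ modulo $y^M$. Write $\phi(c)=c\epsilon$. Then $\epsilon\in N_{2k+4+2d'}$ has coefficient $D_{2k+4}(1)=(k+2)\mu=\mu$ at that depth, so $\alpha_\epsilon\equiv1+\mu y^{k+d'+2}$ and $\hat\epsilon\equiv y$ modulo $y^M$. Since $\alpha_c=1+O(y^{k+2})$,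
\begin{equation}\label{eq:first}
\alpha_{\phi(c)}=\alpha_c(\hat\epsilon)\,\alpha_\epsilon\equiv1+(\hat F^k-y^k)+\mu y^{k+d'+2}\pmod{y^M}.
\end{equation}

Now use $\phi(c)=[\phi(Q),\phi(F)]$, and write $\phi(Q)=Q\eta$, $\phi(F)=F\xi$. Here $\eta\in N_{2k+2d'}$ has coefficient $k\mu=\mu$ at that depth, so
\[
\alpha_{\phi(Q)}=\alpha_Q(\hat\eta)\,\alpha_\eta=1+y^k+\mu y^{k+d'}+R,\qquad R=O(y^{k+d'+1}).
\]
Further $\xi\in N_{2+2d'}$, so $\Theta=\widehat{\phi(F)}=\hat F(\hat\xi)=\hat F+O(y^{3+2d'})=y+y^3+O(y^5)$. We substitute $\Theta$ term by term. First, $\Theta^k-\hat F^k=O(y^{k+2+2d'})$ and $k+2+2d'\ge M$ as $d'\ge1$. Second, $\Theta^{k+d'}-y^{k+d'}\equiv(k+d')y^{k+d'+2}$ modulo $y^M$. Third, $R(\Theta)-R=O(y^{k+d'+3})=O(y^M)$. Hence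
\[
\Delta(\phi(Q),\phi(F))\equiv(\hat F^k-y^k)+\mu(k+d')\,y^{k+d'+2}\pmod{y^M}.
\]
This is $O(y^{k+2})$, so by (R2) division by $\alpha_{\phi(Q)}=1+O(y^k)$ changes it by $O(y^{2k+2})$. Since $\phi(Q)\in N_{2k}$, the second factor of \eqref{eq:alpha} is $1+O(y^{2k+1})$, and \eqref{eq:alpha} holds modulo $y^{2k+5}$. So $\alpha_{\phi(c)}\equiv1+(\hat F^k-y^k)+\mu(k+d')y^{k+d'+2}$ modulo $y^M$. Comparison with \eqref{eq:first} gives $(k+d')\mu=\mu$, and $k$ is odd.
\end{proof}

\begin{proposition}\label{prop:cn}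
Let $p\mid d$ and $\phi\in\mathcal A_d$, and suppose $\partial=0$ in Lemma~\ref{lem:Dshape}(b). Then $c_n=nc_1$ for all $n$.
\end{proposition}

\begin{proof}
Replace $\phi$ by $\iota_h^{-1}\phi$ with $h\in N_d$, $t_d(h)=c_1$. By \eqref{eq:Dinner} and $p\mid d$ this replaces $c_n$ by $c_n-nc_1$. So assume $c_1=0$; we show that all $c_n$ vanish. Let $\mu=c_2$ and $d=pd'$. Lemma~\ref{lem:seq}, applied to the additive group of $K$, settles $p\ge5$, gives $c_n=\lfloor(n+1)/3\rfloor\mu$ for $p=3$, and $c_n=\lfloor n/2\rfloor\mu$ for $p=2$. In both remaining cases $c_{1+pj}=j\mu$, so $(1-d')\mu=0$ by Lemma~\ref{lem:claim1} with $r=1$. If $p=2$, Lemma~\ref{lem:claim2} gives $d'\mu=0$, hence $\mu=0$. If $p=3$, take $h\in N_d$ with $t_d(h)=\mu$. For $\iota_h\phi$ the constants are $c'_n=c_n+n\mu$, so $c'_{2+3j}=(j+1)\mu+2\mu=j\mu$. Lemma~\ref{lem:claim1} with $r=2$ gives $(2-d')\mu=0$, and subtraction gives $\mu=0$.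
\end{proof}

The derivation $\partial$ is dealt with in two ways. Over a perfect field it vanishes, and this is the only place where perfectness is used.

\begin{proposition}\label{prop:perfect}
If $K$ is perfect and $\phi\in\mathcal A_1$, then $\phi=\iota_H$ for some $H\in N$.
\end{proposition}

\begin{proof}
Let $\psi\in\mathcal A_d$. By Lemma~\ref{lem:Dshape} and Proposition~\ref{prop:cn} there is $c\in K$ with $D_n^\psi(a)=(n-d)ca$ for all $n$; for $p\mid d$ take $c=c_1$. By \eqref{eq:Dinner}, $\iota_h^{-1}\psi\in\mathcal A_{d+1}$ for any $h\in N_d$ with $t_d(h)=c$. Inductively we obtain $h_d\in N_d$ such that $f\mapsto H_d\phi(f)H_d^{-1}$ lies in $\mathcal A_{d+1}$, where $H_d=h_d\cdots h_1$. The $H_d$ converge to some $H\in N$. For each $f$ we have $f^{-1}H_d\phi(f)H_d^{-1}\in N_{d+2}$ for all $d$, so $H\phi(f)H^{-1}=f$.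
\end{proof}

An imperfect field is infinite, and for automorphisms of $G$ we can call on $T$, whose characters $a\mapsto a^n$ are then distinct.

\begin{proposition}\label{prop:infinite}
If $K$ is infinite and $\phi\in\mathcal A_1$ commutes with $\iota_{ax}$ for all $a\in K^*$, then $\phi=1$.
\end{proposition}

\begin{proof}
We show that $\phi\in\mathcal A_d$ implies $\phi\in\mathcal A_{d+1}$. For $u=ax$ we have $(f^u)^{-1}\phi(f^u)=(f^{-1}\phi(f))^u$, so Lemma~\ref{lem:basic}(c) gives $D_n(a^nb)=a^{n+d}D_n(b)$ for $a\in K^*$, $b\in K$. Since $K$ is infinite, there is $a_0\in K^*$ with $a_0^{pd}\neq1$, and then also $a_0^d\ne1$. If $p\nmid d$, Lemma~\ref{lem:Dshape}(a) with $n=d+1$ gives $c\,(a_0^d-1)=0$, so $c=0$. If $p\mid d$, then $n=1$, $b=1$ and $\partial(1)=0$ give $\partial(a)=c_1(a^{1+d}-a)$. With $a=a_0^p$ we get $0=c_1a_0^p(a_0^{pd}-1)$, so $c_1=0$ and $\partial=0$. Then $c_na_0^n=c_na_0^{n+d}$ gives $c_n=0$ for all $n$.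
\end{proof}

\section{The filtration is characteristic: odd $p$}\label{sec:odd}

We turn to stage (I). The natural source of characteristic subgroups is the lower central series. Since automorphisms are not assumed continuous, we must determine the abstract commutator subgroups, and an approximation argument that multiplies more and more commutators produces only elements of the closure. The remedy is to keep the number of commutators equal to two and to let their first entries converge. For all $p$ put $e_1=x+x^2$ and $e_2=x+x^3$.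

\begin{lemma}\label{lem:two}
Let $\ell\ge1$, let $A$ be a closed subgroup of $N$ and $D$ a subgroup of $N_{\ell+1}$ with $[a,e_1],[a,e_2]\in D$ for all $a\in A$. Suppose that for each $r\neq1$ in $D$, of depth $d$ say, there are $h,k\in A\cap N_{d-\ell}$ with $[h,e_1][k,e_2]\in rN_{d+1}$. Then every element of $D$ has the form $[a,e_1][a',e_2]$ with $a,a'\in A$. In particular $D\subset[A,N]$.
\end{lemma}

\begin{proof}
Fix $c\in D$. For $a,a'\in A$ let $r=([a,e_1][a',e_2])^{-1}c\in D$ be the remainder. If $r\neq1$, let $d$ be its depth and take $h,k$ as in the hypothesis. By \eqref{eq:commid}, $[ah,e_1]=[a,e_1]\,[[a,e_1],h]\,[h,e_1]$, and the middle factor lies in $N_{(\ell+1)+(d-\ell)}=N_{d+1}$; in the same way $[a'k,e_2]\equiv[a',e_2][k,e_2]$ modulo $N_{d+1}$. Also $[h,e_1]\in N_{d-\ell+1}$ commutes with $[a',e_2]\in N_{\ell+1}$ modulo $N_{d+2}$. Hence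
\[
[ah,e_1][a'k,e_2]\equiv[a,e_1][a',e_2]\,[h,e_1][k,e_2]\equiv[a,e_1][a',e_2]\,r=c\pmod{N_{d+1}},
\]
so the remainder for $(ah,a'k)$ lies in $N_{d+1}$. Start from $a=a'=1$ and iterate. Either some remainder is $1$, or the depths of the remainders, and with them those of $h$ and $k$, tend to infinity; then $a,a'$ converge in $A$ and the limits have remainder $1$.
\end{proof}

\begin{lemma}\label{lem:lcs}
Let $p$ be odd. Then $[N_n,N]=N_{n+1}$ if $n\not\equiv1$, and $[N_n,N]=N_{n+2}$ if $n\equiv1$. All $N_n$ with $n\not\equiv2$ are characteristic in $N$.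
\end{lemma}

\begin{proof}
Let $D$ be the subgroup on the right. By Lemma~\ref{lem:basic}(b), $[N_n,N]\subset D$, and $D\subset N_3$. Apply Lemma~\ref{lem:two} with $A=N_n$ and $\ell=2$. Let $r\in D$ have depth $d\ge n+1$. If $d\not\equiv2$, take $k=1$ and $h=x+qx^d$, of depth $d-1\ge n$; then $[h,e_1]\in N_d$ has coefficient $(d-2)q$ at depth $d$, which equals $t_d(r)$ for suitable $q$. If $d\equiv2$, then $d\ge n+2$, for $d=n+1$ would mean $n\equiv1$ and $D=N_{n+2}$. Take $h=1$ and $k=x+qx^{d-1}$, of depth $d-2\ge n$; then $[k,e_2]\in N_d$ has coefficient $(d-4)q=-2q$ at depth $d$, and $p$ is odd. Starting from $N_1=N$, the lower central series runs through all $N_n$ with $n\not\equiv2$.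
\end{proof}

A missing subgroup $N_n$, $n\equiv2$, lies between the known subgroups $N_{n-1}$ and $N_{n+1}$. An element $f\in N_{n-1}$ lies in $N_n$ if and only if $[f,N_a]\subset N_{n+a}$, provided $a\not\equiv1$. The test is characteristic if $N_a$ and $N_{n+a}$ are. For $p\ge5$ the value $a=3$ works. For $p=3$ the lower central series offers only $a\equiv0$, and then $n+a\equiv2$. There we first have to distinguish depth $1$ from depth $2$, and the shift $r(p-1)$ in Lemma~\ref{lem:cent}(c), which depends on $r$, does this.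

\begin{proposition}\label{prop:odd}
If $p$ is odd, all $N_n$ are characteristic in $N$.
\end{proposition}

\begin{proof}
Let $n\equiv2$ and $a\not\equiv1$. We have $N_n=\{f\in N_{n-1}:[f,N_a]\subset N_{n+a}\}$: the inclusion $\subset$ is Lemma~\ref{lem:basic}(b), and if $f$ has depth $n-1$, then $[f,x+x^{a+1}]$ has depth $n-1+a$ because $n-1-a\equiv1-a\not\equiv0$. If $p\ge5$, take $a=3$; the indices $n-1\equiv1$, $3$ and $n+3\equiv5$ are not congruent to $2$, so Lemma~\ref{lem:lcs} applies. If $p=3$ and $N_2$ is known to be characteristic, take $a=2$; the indices $n-1$ and $n+2$ are congruent to $1$. It remains to treat $N_2$ for $p=3$.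

Suppose that $\phi\in\operatorname{Aut}(N)$ maps an element $v$ of order $3$ and depth $1$ to an element of depth $2$. Composing with inner automorphisms on both sides, we may assume $v=v_{1,\kappa}$ and $\phi(v)=v_{2,\kappa'}$ by Lemma~\ref{lem:orderp}. For $i\ge1$, $\phi$ maps $C_N(v)\cap N_{3i+1}$ onto $C_N(\phi(v))\cap N_{3i+1}$, and by Lemma~\ref{lem:cent}(b) with $r=2$ the latter is contained in $N_{2+3i}$. Take $g,g'\in C_N(v)$ of depths $7=1+3\cdot2$ and $4=1+3\cdot1$. By Lemma~\ref{lem:cent}(c) with $r=1$, $[g,g']$ has depth exactly $1+3\cdot4=13$. But $\phi(g)\in N_{2+3\cdot2}$ and $\phi(g')\in N_{2+3\cdot1}$, so Lemma~\ref{lem:cent}(c) with $r=2$ gives $\phi([g,g'])\in N_{2+3\cdot5}\subset N_{16}$. Since $N_{16}$ is characteristic, $[g,g']\in N_{16}$, a contradiction.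

Now let $\phi\in\operatorname{Aut}(N)$ be arbitrary. An element $f$ of depth $2$ lies in $v_{2,\kappa}N_3$ with $\kappa=-2t_2(f)$. The element $\phi(v_{2,\kappa})$ has order $3$, is not in the characteristic subgroup $N_3$, and does not have depth $1$ by the previous paragraph applied to $\phi^{-1}$. So it lies in $N_2$, and $\phi(N_2)\subset N_2$. The same holds for $\phi^{-1}$.
\end{proof}

\section{The filtration is characteristic: $p=2$}\label{sec:two}

In this section $p=2$. Taking commutators with $N$ now treats odd and even depths differently. An odd depth $m$ advances to $m+2$. The even depths are the terms of $\alpha_h$, and by Lemma~\ref{lem:alpha}(b) a pair of terms $y^{m-1},y^m$ with $m$ odd advances to $y^{m+1}$, which is four steps in depth. So repeated commutators lead away from the $N_n$, to subgroups in which the even depths start twice as far out as the odd ones.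

\subsection{The subgroups $\Gamma_m$}

For odd $m\ge3$ let
\[
\Gamma_m=\{f\in N_m:\alpha_f\equiv1\bmod y^{m-1}\}.
\]
Thus $f\in\Gamma_m$ means that the odd depths occurring in $f$ are at least $m$ and the even ones at least $2m-2$. By Lemma~\ref{lem:alpha}(a), $\Gamma_m$ is a closed subgroup. We have $\Gamma_3=N_3$, $\Gamma_5=\{f\in N_5:t_6(f)=0\}\supset N_7$, and $t_{m+1}=0$ on $\Gamma_m$ for $m\ge5$. The map
\[
\pi_m\colon\Gamma_m\to K^3,\qquad \pi_m(h)=\bigl(t_m(h),\,t_{2m-2}(h),\,t_{2m}(h)\bigr)
\]
records the coefficient at depth $m$ and the coefficients of $y^{m-1},y^m$ in $\alpha_h$. It is a homomorphism: for $f,g\in\Gamma_m$, (R1) gives $\alpha_{fg}=\alpha_f(\hat g)\alpha_g\equiv\alpha_f\alpha_g\equiv\alpha_f+\alpha_g-1$ modulo $y^{2m-2}$, and $2m-2\ge m+1$. Its kernel is $\Gamma_{m+2}$; for $m=3$ note that $t_{m+1}=t_{2m-2}$.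

We need three families of commutators, one for each kind of depth.

\begin{lemma}\label{lem:special}
Let $q\in K$.
\begin{enumerate}
\item[(a)] For odd $n\ge1$, $c=[x+qx^{n+1},e_2]$ lies in $N_{n+2}$, $t_{n+2}(c)=q$, and $\alpha_c\equiv1+q^2(y^{n+1}+y^{n+2})$ modulo $y^{n+3}$.
\item[(b)] For odd $j\ge5$, $c=[x+qx^{2j-3},e_2]$ lies in $N_{2j}$ and $t_{2j}(c)=q$.
\item[(c)] For even $j\ge4$, $c=[x+qx^{2j-1},e_1]\,[x+qx^{2j-2},e_2]$ lies in $N_{2j}$ and $t_{2j}(c)=q$.
\end{enumerate}
\end{lemma}

\begin{proof}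
(a) Let $k=x+qx^{n+1}$. Lemma~\ref{lem:basic}(b) gives $t_{n+2}(c)=(n-2)q=q$. As $\alpha_k=1$, $\hat k=y+q^2y^{n+1}$ and $\alpha_{e_2}=1+y$, \eqref{eq:alpha} gives $\alpha_c\equiv\bigl(1+q^2y^{n+1}/(1+y)\bigr)^{-1}$ modulo $y^{n+3}$, and $2n+2\ge n+3$.

(b) This is Lemma~\ref{lem:oddcomm} with $j-2\ge3$ in place of $j$ and $b=1$.

(c) Let $h=x+qx^{2j-1}$. The first factor $c_1=[h,e_1]$ lies in $N_{2j-1}$ with $t_{2j-1}(c_1)=(2j-3)q=q$. Here $\alpha_{e_1}=1$, $\hat e_1=y+y^2$, $\alpha_h=1+qy^{j-1}$, and $\Delta(h,e_1)=(j-1)qy^j+O(y^{j+1})$, so $t_{2j}(c_1)=q$ by \eqref{eq:alpha}. By (a) with $n=2j-3$, the second factor $c_2$ lies in $N_{2j-1}$ with $t_{2j-1}(c_2)=q$, and $t_{2j}(c_2)=0$ since $n+1=2j-2>j$. By Lemma~\ref{lem:basic}(a), $t_{2j-1}(c)=2q=0$ and $t_{2j}(c)=q$.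
\end{proof}

\begin{proposition}\label{prop:gamma}
$[\Gamma_m,N]=\Gamma_{m+2}$ for all odd $m\ge3$.
\end{proposition}

\begin{proof}
Let $h\in\Gamma_m$, $f\in N$, $c=[h,f]$. The coefficient of $c$ at depth $m+1$ has the even factor $m-1$, so $c\in N_{m+2}$. By Lemma~\ref{lem:alpha}(b), $\hat f^{\,m-1}-y^{m-1}=O(y^{m+1})$ because $m-1$ is even, and $\hat f^{\,j}-y^j=O(y^{m+1})$ for $j\ge m$. So $\Delta(h,f)=O(y^{m+1})$. By (R1), $\Delta(f,h)=O(y^{m+1})$. Now \eqref{eq:alpha} gives $\alpha_c\equiv1$ modulo $y^{m+1}$, so $c\in\Gamma_{m+2}$.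

For the reverse inclusion apply Lemma~\ref{lem:two} with $A=\Gamma_m$, $D=\Gamma_{m+2}\subset N_5$, $\ell=4$. Let $r\in D$ have depth $d$ and leading coefficient $q$. If $d$ is odd, then $d\ge m+2$; use Lemma~\ref{lem:special}(a) with $n=d-2\ge m$, where $k=x+qx^{n+1}$ has $\alpha_k=1$. If $d=2j$, then $j\ge m+1$. For odd $j$ we have $j\ge m+2\ge5$; use (b), where $k=x+qx^{2j-3}$ has depth $d-4\ge2m$ and $\alpha_k=1+qy^{j-2}$ with $j-2\ge m$. For even $j$ use (c), where $h=x+qx^{2j-1}$ has depth $d-2$ and $\alpha_h=1+qy^{j-1}$ with $j-1\ge m$, and $k=x+qx^{2j-2}$ has depth $d-3\ge2m-1$ and $\alpha_k=1$. In each case the elements used lie in $\Gamma_m\cap N_{d-4}$.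
\end{proof}

So once one $\Gamma_m$ is known to be characteristic, all later ones are. Two tasks remain: to recover the $N_n$ from the $\Gamma_m$, and to get the chain started.

\subsection{Recovering $N_n$ from the $\Gamma_m$}

We want to detect the depth of $f$ by the distance through which $\hat f$ moves the terms of $\alpha_h$ for test elements $h$. For $h\in\Gamma_m$ the two factors of \eqref{eq:alpha} are of the same order and interfere. For $h\in[\Gamma_m,\Gamma_m]$ a gap opens: $\alpha_h$ starts at $y^{2m}$, while $\hat h-y$ starts only near $y^{3m}$, and in between $\alpha_h$ is a series in $y^2$.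

\begin{lemma}\label{lem:E}
Let $m\ge5$ be odd, $m'\in\{m,m+2\}$, and $I=y^{m+m'}K[[y^2]]+y^{3m-2}K[[y]]$. Then $E_{m,m'}=\{h\in N_{3m-2}:\alpha_h\in1+I\}$ is a subgroup and $[\Gamma_m,\Gamma_{m'}]\subset E_{m,m'}$.
\end{lemma}

\begin{proof}
Elements of $I$ are $O(y^{2m})$, so their products are $O(y^{4m})$ and lie in $I$; hence $1+I$ is a multiplicative group. For $g\in N_{3m-2}$ we have $\alpha_h(\hat g)\equiv\alpha_h$ modulo $y^{3m-1}$. By Lemma~\ref{lem:alpha}(a), $E_{m,m'}$ is closed under products and inverses.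

Let $h_1\in\Gamma_m$, $h_2\in\Gamma_{m'}$, $c=[h_1,h_2]$. We first bound the depth. Write $h_i=x+V_i$ and split $V_i=B_i+U_i$ into even and odd powers of $x$. Then $B_i\in x^{m+1}K[[x^2]]$ and $U_i=O(x^{2m-1})$, and
\[
h_1h_2-h_2h_1=\bigl(V_1(h_2)-V_1\bigr)-\bigl(V_2(h_1)-V_2\bigr).
\]
Let $\{i,i'\}=\{1,2\}$. Since $h_{i'}(x)^2=x^2+V_{i'}^2=x^2+O(x^{2m+2})$ and $B_i$ is a series in $x^2$, we get $B_i(h_{i'})-B_i=O(x^{(m-1)+(2m+2)})$. By \eqref{eq:pow}, $U_i(h_{i'})-U_i=O(x^{(2m-1)+m})$. So $h_1h_2-h_2h_1=O(x^{3m-1})$ and $c\in N_{3m-2}$.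

Next consider $\alpha_c$. Write $\hat h_2=y+\eta$; by the description of the depths in $\Gamma_{m'}$, $\eta\in y^{m'+1}K[[y^2]]+y^{2m'-1}K[[y]]$. Expand $\Delta(h_1,h_2)=\sum_{j\ge m-1}t_{2j}(h_1)\bigl((y+\eta)^j-y^j\bigr)$ by the binomial theorem. The terms $jy^{j-1}\eta$ linear in $\eta$ vanish unless $j$ is odd, hence $j\ge m$, and then they lie in $y^{m+m'}K[[y^2]]+y^{m+2m'-2}K[[y]]\subset I$. A term of degree $s\ge2$ in $\eta$ is $O(y^{j+sm'})=O(y^{3m-1})$. In $\Delta(h_2,h_1)$, with $\hat h_1-y\in y^{m+1}K[[y^2]]+y^{2m-1}K[[y]]$, the linear terms have odd $j\ge m'$ and lie in $y^{m+m'}K[[y^2]]+y^{m'+2m-2}K[[y]]\subset I$, and the others are $O(y^{m'-1+2m})=O(y^{3m-1})$. Both differences lie in $I$, so by (R2) division by $\alpha_{h_i}=1+O(y^{m-1})$ changes them by $O(y^{3m-1})$. Hence both factors of \eqref{eq:alpha} lie in $1+I$, and \eqref{eq:alpha} holds modulo $y^{3m-1}$.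
\end{proof}

In the gap, $f$ acts through $\hat f^{\,2}=y^2+t_k(f)^4y^{2k+2}+\cdots$, which shows the depth $k$ of $f$ regardless of its parity.

\begin{proposition}\label{prop:fromgamma}
If $\Gamma_5$ is characteristic in $N$, then all $N_n$ are characteristic in $N$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:gamma} all $\Gamma_m$ with odd $m\ge5$ are characteristic. Fix $n\ge1$ and an odd $m\ge2n+3$. It suffices to show
\[
N_n=\{f\in N:[h,f]\in\Gamma_{2m+2n+1}\text{ for all }h\in[\Gamma_m,\Gamma_m]\}.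
\]
Let $f\in N_n$ and $h\in[\Gamma_m,\Gamma_m]\subset E_{m,m}$. Then $[h,f]\in N_{3m-2+n}\subset N_{2m+2n+1}$. Write $\alpha_h=1+\sum_{i\ge m}a_iy^{2i}+O(y^{3m-2})$. By Lemma~\ref{lem:alpha}(b), $\Delta(h,f)=O(y^{2m+2n})+O(y^{3m-2+n})=O(y^{2m+2n})$, and by (R1), $\Delta(f,h)=O(y^{3m-1})$ with $3m-1\ge2m+2n$. So \eqref{eq:alpha} gives $\alpha_{[h,f]}\equiv1$ modulo $y^{2m+2n}$, and $[h,f]\in\Gamma_{2m+2n+1}$.

Conversely let $f$ have depth $k<n$. Take $h=[h_1,h_2]$ with $h_1=x+x^{2m+1}$ and $h_2=x+x^{m+1}$, both in $\Gamma_m$. Then $h\in N_{3m}$, $\alpha_{h_1}=1+y^m$, $\alpha_{h_2}=1$, and $\Delta(h_1,h_2)=(y+y^{m+1})^m-y^m=y^{2m}+O(y^{3m})$. By \eqref{eq:alpha} and (R2), $\alpha_h=1+y^{2m}+O(y^{3m})$. Since $m$ is odd, Lemma~\ref{lem:alpha}(b) gives $\hat f^{\,2m}-y^{2m}=t_k(f)^4y^{2m+2k}+O(y^{2m+2k+1})$. As $2m+2k<3m$ and $\Delta(f,h)=O(y^{3m+1})$, \eqref{eq:alpha} gives $\alpha_{[h,f]}=1+t_k(f)^4y^{2m+2k}+O(y^{2m+2k+1})$. Since $2m+2k<2m+2n$, we have $[h,f]\notin\Gamma_{2m+2n+1}$.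
\end{proof}

\subsection{Fields with more than two elements}

To start the chain we need a characteristic subgroup close to $\Gamma_3=N_3$. Let $\Phi$ be the subgroup generated by all squares $f^{\circ2}$, $f\in N$. It is characteristic. The quotient $N/\Phi$ has exponent $2$ and is therefore abelian, so $\Phi\supset[N,N]\supset[N_3,N]=\Gamma_5$. The maps $t_1,t_2\colon N\to K$ are homomorphisms, because $t_2(fg)=t_2(f)+t_2(g)+2t_1(f)t_1(g)$, so they kill squares. Therefore
\begin{equation}\label{eq:Phi}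
\Gamma_5\subset\Phi\subset\Gamma_3 .
\end{equation}

\begin{proposition}\label{prop:big}
If $|K|>2$, then $[\Phi,N]=\Gamma_5$.
\end{proposition}

\begin{proof}
Let $X=[\Phi,N]$. By \eqref{eq:Phi} and Proposition~\ref{prop:gamma}, $\Gamma_7\subset X\subset\Gamma_5$. Since $\Gamma_7$ is the kernel of $\pi_5=(t_5,t_8,t_{10})$, it suffices to show $\pi_5(X)=K^3$. We find elements of $X$ with values $(s,*,*)$, $(0,s,*)$ and $(0,0,s)$ for every $s\in K$. Let $F_b=x+bx^3$.

For $u\in K$ put $g_u=[x+ux^2,e_2]\in\Phi$. By Lemma~\ref{lem:special}(a), $g_u\in N_3$ and $t_3(g_u)=u$. Consider $c_{u,b}=[g_u,F_b]\in X$. Lemma~\ref{lem:basic}(b) gives $t_5(c_{u,b})=ub$, which for $b=1$ yields $(s,*,*)$. We have $\alpha_{g_u}=1+O(y^2)$, and by Lemma~\ref{lem:alpha}(b) $\hat F_b^{\,2}-y^2=O(y^6)$ and $\hat F_b^{\,j}-y^j=O(y^5)$ for $j\ge3$; so $\Delta(g_u,F_b)=O(y^5)$. Also $\Delta(F_b,g_u)=b(\hat g_u-y)=bu^2y^4+O(y^5)$. By \eqref{eq:alpha}, $t_8(c_{u,b})=bu^2$. Take distinct $u,u'\in K^*$, which exist because $|K|>2$. The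 product $c_{u,s/u}\,c_{u',s/u'}$ has $t_5=2s=0$ and $t_8=s(u+u')$, and this runs through $K$ with $s$.

For the last coordinate let $h=[F_b,F_c]\in\Phi$. By Lemma~\ref{lem:oddcomm} with $j=1$, $h$ is an odd series in $N_6$ with $t_6(h)=bc(b+c)$. By the same lemma with $j=3$, $[h,F_e]\in X$ lies in $N_{10}$ with $t_{10}=bc(b+c)e^2$. With $b=\beta^2$, $e=\beta^{-1}$, $\beta\in K^*$, this value is $\beta^2c+c^2$. Adding the values for distinct $\beta,\beta'\in K^*$ and the same $c$ gives $c(\beta+\beta')^2$, which runs through $K$ with $c$.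
\end{proof}

\subsection{The field $\mathbb F_2$}

Let $K=\mathbb F_2$. The last proof used two distinct nonzero scalars twice, and the following computation shows that $N_3$ is harder to see here.

\begin{remark}\label{rem:Phi}
Over $\mathbb F_2$ we have $\Phi=\{f\in N_3:t_4(f)=t_6(f)\}$, so $N/\Phi$ is elementary abelian of order $8$ and $N_3/\Phi$ is just one of its seven subgroups of order $2$. Indeed, $N_3/\Gamma_5$ is central in $N/\Gamma_5$ and of exponent $2$, and every $f\in N$ lies in $uN_3$ with $u\in\{1,e_1,e_2,e_1e_2\}$; so $f^{\circ2}\equiv u^{\circ2}$ modulo $\Gamma_5$, and $(e_1e_2)^{\circ2}\equiv e_1^{\circ2}e_2^{\circ2}[e_2,e_1]$. For $\pi_3=(t_3,t_4,t_6)$ we find $e_1^{\circ2}=x+x^4\mapsto(1,0,0)$, $e_2^{\circ2}=x+x^5+x^7+x^9\mapsto(0,1,1)$, and $[e_1,e_2]\mapsto(1,1,1)$ by Lemma~\ref{lem:special}(a). The remark is not used below.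
\end{remark}

By Propositions~\ref{prop:gamma} and~\ref{prop:fromgamma} it suffices to show that $N_3$ is characteristic, since $\Gamma_5=[N_3,N]$. Define characteristic subgroups by $\Lambda_3=\Phi$ and $\Lambda_{m+2}=[\Lambda_m,N]$. From \eqref{eq:Phi} and Proposition~\ref{prop:gamma}, by induction,
\begin{equation}\label{eq:sandwich}
\Gamma_{m+2}\subset\Lambda_m\subset\Gamma_m\qquad(m\ge3\text{ odd}).
\end{equation}
We repeat the test of Proposition~\ref{prop:fromgamma} with the $\Lambda_m$ in place of the $\Gamma_m$. Elements $f$ of depth $2$ and $3$ move an even term of $\alpha_h$ by $4$ and by $6$, and this difference of $2$ is exactly the uncertainty in \eqref{eq:sandwich}. So we need to know more about $\pi_m(\Lambda_m)\subset\mathbb F_2^3$. We follow explicit elements down the chain, using \eqref{eq:alpha} for the last two coordinates and the next lemma for the first.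

\begin{lemma}\label{lem:tm2}
For odd $m\ge5$, $h\in\Gamma_m$ and $f\in N$ we have
$t_{m+2}([h,f])=t_m(h)\bigl(t_2(f)+\frac{m+1}2\,t_1(f)^2\bigr)$.
\end{lemma}

\begin{proof}
Since $t_{m+1}(h)=0$, we have $h\equiv x+V$ modulo $x^{m+4}$ with $V=t_m(h)x^{m+1}+t_{m+2}(h)x^{m+3}$. As $f(x)^{m+1}=(x^2+t_1(f)^2x^4+\cdots)^{(m+1)/2}=x^{m+1}+\frac{m+1}2t_1(f)^2x^{m+3}+O(x^{m+4})$, we get $hf\equiv f+V+\frac{m+1}2t_m(h)t_1(f)^2x^{m+3}$ modulo $x^{m+4}$. For $fh$ use $h(x)^2=x^2+O(x^{2m+2})$, $h(x)^3=x^3+t_m(h)x^{m+3}+O(x^{m+4})$ and $h(x)^j=x^j+O(x^{m+4})$ for $j\ge4$; this gives $fh\equiv f+V+t_2(f)t_m(h)x^{m+3}$ modulo $x^{m+4}$. The coefficient of $x^{m+3}$ in $hf-fh$ is $t_{m+2}([h,f])$.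
\end{proof}

\begin{lemma}\label{lem:lambda}
Let $K=\mathbb F_2$. Then $(1,1,1)\in\pi_m(\Lambda_m)$ for $m\equiv1\pmod4$, $m\ge5$, and $(1,1,0)\in\pi_m(\Lambda_m)$ for $m\equiv3\pmod4$, $m\ge7$. For $m\equiv1\pmod4$, $m\ge9$, we also have $(0,1,0)\in\pi_m(\Lambda_m)$, and hence
\begin{equation}\label{eq:inlambda}
\{h\in\Gamma_m:t_m(h)=t_{2m}(h)=0\}\subset\Lambda_m .
\end{equation}
\end{lemma}

\begin{proof}
We start at $m=5$. The element $x+x^4=e_1^{\circ2}$ lies in $\Lambda_3$, so $c=[x+x^4,e_2]\in\Lambda_5$, and Lemma~\ref{lem:special}(a) with $n=3$ gives $t_5(c)=1$, $\alpha_c\equiv1+y^4+y^5$ modulo $y^6$. So $\pi_5(c)=(1,1,1)$.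

In the inductive steps $h\in\Lambda_m$ with $m\ge5$ and $c=[h,e_i]\in\Lambda_{m+2}\subset N_{m+2}$, so \eqref{eq:alpha} holds modulo $y^{m+3}$. Since $\Delta(h,e_i)=O(y^{m+1})$, (R2) shows that the first factor is $1+\Delta(h,e_i)$ modulo $y^{m+3}$. By Lemma~\ref{lem:alpha}(b), the terms $y^j$ of $\alpha_h$ with $j\ge m+1$ contribute $O(y^{m+3})$ to $\Delta(h,e_i)$: for $j=m+1$ because $j$ is even, and for $j\ge m+2$ directly. So only $y^{m-1}$ and $y^m$ matter. For $e_1$ the second factor is $1$ because $\alpha_{e_1}=1$.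

Let $m\equiv1\pmod4$, $\pi_m(h)=(1,1,1)$, $c=[h,e_1]$. As $\frac{m+1}2$ is odd, $t_{m+2}(c)=1$ by Lemma~\ref{lem:tm2}. Since $4\mid m-1$, $\hat e_1^{\,m-1}=y^{m-1}+O(y^{m+3})$. Also $\hat e_1^{\,m}=y^m(1+y)^m=y^m+y^{m+1}+O(y^{m+3})$, since $\binom m2$ is even. So $\alpha_c\equiv1+y^{m+1}$ modulo $y^{m+3}$ and $\pi_{m+2}(c)=(1,1,0)$.

Let $m\equiv3\pmod4$, $m\ge7$, $\pi_m(h)=(1,1,0)$; now $y^m$ does not occur in $\alpha_h$. For $c=[h,e_1]$, $\frac{m+1}2$ is even, so $t_{m+2}(c)=0$; and $\hat e_1^{\,m-1}=y^{m-1}(1+y^2)^{(m-1)/2}=y^{m-1}+y^{m+1}+O(y^{m+3})$ as $\frac{m-1}2$ is odd. So $\pi_{m+2}(c)=(0,1,0)$. For $c=[h,e_2]$, Lemma~\ref{lem:tm2} gives $t_{m+2}(c)=1$. Here $\hat e_2^{\,m-1}=(y^2+y^6)^{(m-1)/2}=y^{m-1}+O(y^{m+3})$, so the first factor is $1$ modulo $y^{m+3}$. Since $t_{m+1}(h)=0$, $\Delta(e_2,h)=\hat h-y=y^{m+1}+O(y^{m+3})$, so the second factor is $\bigl(1+y^{m+1}/(1+y)\bigr)^{-1}\equiv1+y^{m+1}+y^{m+2}$ modulo $y^{m+3}$. So $\pi_{m+2}(c)=(1,1,1)$.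

Induction gives the three claims about $\pi_m(\Lambda_m)$. An element of the left side of \eqref{eq:inlambda} has $\pi_m(h)\in\{(0,0,0),(0,1,0)\}$, so it lies in $\Lambda_m\Gamma_{m+2}=\Lambda_m$.
\end{proof}

As test elements we take $h\in[\Lambda_{15},\Lambda_{17}]$. The lowest possible term $y^{32}$ of $\alpha_h-1$ is a fourth power and hardly moves. The next term $y^{34}$ can be realized, and it is moved to $y^{36}$, $y^{38}$, $y^{40}$ by elements of depth $1$, $2$, $3$. The subgroup $\Lambda_{41}$ excludes the first two by \eqref{eq:sandwich} and admits the third by \eqref{eq:inlambda}, since $41\equiv1\pmod4$. The index $15$ is large enough for all this to take place below $y^{43}$, where the information of Lemma~\ref{lem:E} ends.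

\begin{proposition}\label{prop:F2}
Let $K=\mathbb F_2$ and $P=[\Lambda_{15},\Lambda_{17}]$. Then $N_3=\{f\in N:[h,f]\in\Lambda_{41}\text{ for all }h\in P\}$. In particular $N_3$ is characteristic in $N$.
\end{proposition}

\begin{proof}
By \eqref{eq:sandwich} and Lemma~\ref{lem:E}, every $h\in P$ lies in $N_{43}$ and has $\alpha_h=1+\sum_{i\ge16}a_iy^{2i}+O(y^{43})$. By (R1) the second factor of \eqref{eq:alpha} for $[h,f]$ is $1+O(y^{44})$, and \eqref{eq:alpha} holds at least modulo $y^{45}$.

Let $f\in N_3$ and $h\in P$. Then $[h,f]\in N_{46}$. By Lemma~\ref{lem:alpha}(b), $\hat f^{\,32}-y^{32}=O(y^{44})$, and $\hat f^{\,2i}-y^{2i}\in y^{2i+6}K[[y^2]]\subset y^{40}K[[y^2]]$ for $i\ge17$. So $\Delta(h,f)\in y^{40}K[[y^2]]+y^{43}K[[y]]$, and division by $\alpha_h=1+O(y^{32})$ changes it by $O(y^{72})$. Hence $\alpha_{[h,f]}\equiv1$ modulo $y^{40}$ and the coefficient of $y^{41}$ vanishes. This says $[h,f]\in\Gamma_{41}$ and $t_{82}([h,f])=0$; also $t_{41}([h,f])=0$. By \eqref{eq:inlambda}, $[h,f]\in\Lambda_{41}$.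

Let $f$ have depth $k\in\{1,2\}$, so $t_k(f)=1$. Take $h_1=x+x^{39}$, which has $\alpha_{h_1}=1+y^{19}$ and lies in $\Gamma_{19}\subset\Lambda_{17}$, and take $h_2\in\Lambda_{15}$ with $t_{15}(h_2)=1$ from Lemma~\ref{lem:lambda}. Let $h=[h_1,h_2]\in P\cap N_{53}$. Then $\Delta(h_1,h_2)=\hat h_2^{\,19}-y^{19}=y^{34}+O(y^{35})$, and $\Delta(h_2,h_1)=O(y^{14+38})$ by (R1). So $\alpha_h=1+y^{34}+O(y^{35})$, and together with the form above, $\alpha_h=1+y^{34}+\sum_{i\ge18}a_iy^{2i}+O(y^{43})$. By Lemma~\ref{lem:alpha}(b), $\hat f^{\,34}-y^{34}=y^{34+2k}+O(y^{36+2k})$ since $17$ is odd, and $\hat f^{\,2i}-y^{2i}=O(y^{36+2k})$ for $i\ge18$; the remaining part of $\alpha_h$ contributes $O(y^{43})$. As $35+2k\le39$, we obtain $\alpha_{[h,f]}=1+y^{34+2k}+O(y^{35+2k})$ with $34+2k\le38<40$. Hence $[h,f]\notin\Gamma_{41}$, and $\Lambda_{41}\subset\Gamma_{41}$.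
\end{proof}

\begin{proposition}\label{prop:two}
If $p=2$, all $N_n$ are characteristic in $N$.
\end{proposition}

\begin{proof}
The subgroup $\Gamma_5$ is characteristic: it equals $[\Phi,N]$ if $|K|>2$ (Proposition~\ref{prop:big}), and it equals $[N_3,N]$ with $N_3$ characteristic if $K=\mathbb F_2$ (Propositions~\ref{prop:gamma} and~\ref{prop:F2}). Apply Proposition~\ref{prop:fromgamma}.
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

By Propositions~\ref{prop:odd}, \ref{prop:two} and~\ref{prop:normal}, for every field $K$ of characteristic $p>0$ and every $\phi\in\operatorname{Aut}(N)$ there are $\sigma\in\operatorname{Aut}(K)$ and $a\in K^*$ with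
\begin{equation}\label{eq:norm}
\iota_{ax}\,\sigma_*^{-1}\,\phi\in\mathcal A_1 .
\end{equation}
Let $\operatorname{Aut}(K)$ act on $G$ through $\sigma\mapsto\sigma_*$. Since $\iota_{g^{-1}}\iota_{k^{-1}}=\iota_{(gk)^{-1}}$ and $\sigma_*\iota_k=\iota_{\sigma_*(k)}\sigma_*$, the map $(g,\sigma)\mapsto\iota_{g^{-1}}\sigma_*$ is a homomorphism $\Psi\colon G\rtimes\operatorname{Aut}(K)\to\operatorname{Aut}(G)$ whose image is the group of standard automorphisms. By Lemma~\ref{lem:unique}(c), both $\Psi$ and its composite $\Psi_N$ with restriction to $N$ are injective.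

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $K$ be perfect and $\phi\in\operatorname{Aut}(N)$. By \eqref{eq:norm} and Proposition~\ref{prop:perfect}, $\iota_{ax}\sigma_*^{-1}\phi=\iota_H$ on $N$ with $H\in N$. So $\phi$ is the restriction of a standard automorphism of $G$, and $\Psi_N$ is an isomorphism onto $\operatorname{Aut}(N)$. If $\beta_1,\beta_2\in\operatorname{Aut}(G)$ both restrict to $\phi$, then $\beta_1^{-1}\beta_2$ fixes $N$ pointwise and is trivial by Lemma~\ref{lem:unique}(b). For $K=\mathbb F_2$ we have $G=N$ and $\operatorname{Aut}(K)=1$.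
\end{proof}

To pass from $G$ to $N$ we need the first of the known partial results recalled in the introduction. In characteristic $p$ it follows from what we know about $[N,N]$.

\begin{lemma}\label{lem:Nchar}
$N=\{f\in G:f^{\circ p^6}\in[G,G]\}$. In particular $N$ is characteristic in $G$.
\end{lemma}

\begin{proof}
We have $N_7\subset[N,N]$: for odd $p$, $[N,N]=N_3$ by Lemma~\ref{lem:lcs}, and for $p=2$, $[N,N]\supset[N_3,N]=\Gamma_5\supset N_7$. Each $N_n/N_{n+1}$ has exponent $p$, so $f\in N$ gives $f^{\circ p^6}\in N_7\subset[G,G]$. Conversely, the first coefficient is a homomorphism $G\to K^*$ with kernel $N$, so $[G,G]\subset N$. If $f=cx+\cdots$ has $f^{\circ p^6}\in N$, then $(c-1)^{p^6}=c^{p^6}-1=0$, so $c=1$.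
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Uniqueness of the factors and the semidirect product description follow from the injectivity of $\Psi$ once we know that every $\phi\in\operatorname{Aut}(G)$ is standard. By Lemma~\ref{lem:Nchar}, $\phi$ restricts to an automorphism of $N$.

Let $K$ be perfect. The proof of Theorem~\ref{thm:B} gives a standard automorphism with the same restriction to $N$ as $\phi$, and it equals $\phi$ by Lemma~\ref{lem:unique}(b).

Let $K$ be imperfect. Algebraic extensions of $\mathbb F_p$ are perfect, so $K$ contains an element $u$ transcendental over $\mathbb F_p$; thus $K$ is infinite and $u$ has infinite multiplicative order. We normalize $\phi$ until it fixes $T$ pointwise, so that Proposition~\ref{prop:infinite} applies. With $\sigma,a$ as in \eqref{eq:norm} for $\phi|_N$, put $\phi_1=\iota_{ax}\sigma_*^{-1}\phi\in\operatorname{Aut}(G)$, so $\phi_1|_N\in\mathcal A_1$. If $g\in G$ has first coefficient $c$ and $\phi_1(g)$ has first coefficient $c'$, then comparing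 $t_1$ in $\phi_1(e_1^{\,g})=\phi_1(e_1)^{\phi_1(g)}$ gives $c=c'$ by Lemma~\ref{lem:basic}(c). So $\phi_1$ preserves first coefficients, and $g_0=\phi_1(ux)=ux+\cdots$.

The series $g_0$ can be linearized. We look for $h=x+\sum_{n\ge1}s_nx^{n+1}$ with $h\circ g_0=u\cdot h(x)$. The coefficient of $x^{n+1}$ gives an equation $(u^{n+1}-u)s_n=P_n$, where $P_n$ depends only on $s_1,\dots,s_{n-1}$ and the coefficients of $g_0$. Since $u^{n+1}\ne u$, the $s_n$ are found recursively, and $hg_0h^{-1}=ux$. Put $\phi_2=\iota_{h^{-1}}\phi_1$. Then $\phi_2|_N\in\mathcal A_1$ because $\iota_{h^{-1}}|_N\in\mathcal A_1$, the automorphism $\phi_2$ preserves first coefficients, and $\phi_2(ux)=ux$.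

The centralizer of $ux$ in $G$ is $T$: if $\sum b_nx^n$ commutes with $ux$, then $b_n(u^n-u)=0$, so $b_n=0$ for $n\ge2$. Hence $\phi_2(T)=T$, and since first coefficients are preserved, $\phi_2(bx)=bx$ for all $b\in K^*$. Then $\phi_2(f^{\,bx})=\phi_2(f)^{bx}$ for $f\in N$, so $\phi_2|_N$ commutes with all $\iota_{bx}$ and is trivial by Proposition~\ref{prop:infinite}. As $G=TN$, $\phi_2=1$, and $\phi=\sigma_*\,\iota_{ax}^{-1}\,\iota_h$ is standard.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFPS}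
\emph{Automorphisms of formal power series under substitution},
\texttt{http://www.ams.org/\allowbreak tran/\allowbreak 1961-099-03/\allowbreak S0002-9947-1961-0130920-7/\allowbreak S0002-9947-1961-0130920-7.pdf}

\end{thebibliography}
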